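
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Knot complements of every Lusternik--Schnirelmann category}


\begin{abstract}
We show that for all $n\ge 3$ and $2\le k\le n-1$ there are infinitely many locally flat knots $S^{n-2}\subset S^n$ whose complements have Lusternik--Schnirelmann category exactly $k$. For $n\ge4$ and $3\le k\le n-1$ this proves a conjecture posed in \cite{ribbon}. The lower bound comes from $\pi_1$-injective $k$-tori in knot complements. These tori are produced by an induction on dimension that alternates a satellite construction with surgery on mapping tori of cyclic branched covers. We also show that $1,2,\dots,n-1$ are the only values that occur.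
\end{abstract}

\section{Introduction}

The \emph{Lusternik--Schnirelmann category} $\operatorname{cat}X$ of a space $X$ is the least integer $m$ such that $X$ can be covered by $m+1$ open subsets, each of which is contractible to a point in $X$; if there is no such integer, $\operatorname{cat}X=\infty$. Thus $\operatorname{cat}X=0$ if and only if $X$ is contractible, and $\operatorname{cat}S^n=1$. We shall use the following standard facts. Category is a homotopy invariant; a connected CW complex $X$ satisfies $\operatorname{cat}X\le\dim X$; and if some product of $d$ cohomology classes of positive degree is nonzero in $H^*(X)$, for any coefficient ring, then $\operatorname{cat}X\ge d$. The last fact is the \emph{cup-length estimate}. To see it, suppose $X=U_1\cup\dots\cup U_d$ with each $U_i$ open and contractible to a point in $X$. The $i$th class vanishes on $U_i$, so it comes from $H^*(X,U_i)$, and the product comes from $H^*(X,\bigcup U_i)=0$.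

A \emph{knot} is a locally flat embedded sphere $K=S^{n-2}\subset S^n$, and its complement is $X=S^n\setminus K$. Which categories can a knot complement have? The complement is never contractible, since $H_1(X)\cong\mathbb Z$, so the category is at least $1$. It is known that the category is $1$ exactly when the knot is topologically unknotted, and that a ribbon knot has complement of category at most $2$, hence exactly $2$ if the knot is nontrivial. Closed connected $n$-manifolds realize every category from $1$ to $n$, for instance $\operatorname{cat}(S^{n-k+1}\times T^{k-1})=k$. This makes it natural to expect that knot complements, too, realize whatever their dimension permits. The conjecture in \cite{ribbon} says so: for every $n\ge4$ and $3\le k\le n-1$ there is a knot $S^{n-2}\subset S^n$ whose complement has category $k$. We prove it, in the following stronger form.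

\begin{theorem}\label{thm:main}
Let $n\ge3$.
\begin{enumerate}
\item[(a)] For every $k$ with $2\le k\le n-1$ there are infinitely many locally flat knots $S^{n-2}\subset S^n$, with pairwise non-isomorphic knot groups, whose complements have category exactly $k$.
\item[(b)] The set of values of $\operatorname{cat}(S^n\setminus S^{n-2})$ over all locally flat knots is exactly $\{1,2,\dots,n-1\}$.
\end{enumerate}
\end{theorem}

\paragraph{The idea.} For the closed manifolds $S^{n-k+1}\times T^{k-1}$ the lower bound on the category comes from cup products. A knot complement has the integral homology of a circle, so its own cohomology ring gives only $\operatorname{cat}\ge1$. Its covering spaces, however, can have much richer cohomology, and passing to a cover does not raise the category. Call a map of connected spaces \emph{$\pi_1$-injective} if it induces an injection of fundamental groups. If a torus $T^k$ maps $\pi_1$-injectively to $X$, then the cover of $X$ whose group is the image $\mathbb Z^k$ has cup-length at least $k$, and $\operatorname{cat}X\ge k$. The first example is the trefoil in $S^3$, whose group contains $\mathbb Z^2$.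

In the opposite direction, a smooth knot in a $(k+1)$-sphere has complement of category at most $k$, and we show that spinning the knot, which raises the ambient dimension arbitrarily, keeps this bound. So, to realize the category $k$ in all dimensions $n\ge k+1$, it is enough to find one smooth knot in a $(k+1)$-sphere whose complement receives a $\pi_1$-injective $T^k$.

We find these knots by induction on the dimension $n$ of the sphere. Two steps alternate.
\begin{enumerate}
\item[(1)] \emph{Branched cover to complement} (Section~\ref{sec:mapping}). If an $r$-fold cyclic branched cover $M$ of a knot in an $n$-sphere receives a $\pi_1$-injective $T^{n-1}$, then there is a knot in an $(n+1)$-sphere whose complement receives a $\pi_1$-injective $T^n$. This is a construction of twist-spinning type: the complement fibers over the circle with fiber a punctured $M$ and monodromy of order $r$, so it is finitely covered by (punctured $M$)${}\times S^1$, and the circle factor supplies the new direction.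
\item[(2)] \emph{Complement to branched cover} (Section~\ref{sec:satellite}). A torus in a knot complement need not survive in a branched cover, where a power of the meridian is killed. But if the knot is made the companion of a suitable satellite, its whole exterior embeds $\pi_1$-injectively in the $6$-fold branched cover of the satellite.
\end{enumerate}

Section~\ref{sec:lower} proves the lower bound, Section~\ref{sec:prelim} recalls knot exteriors and branched covers, and Section~\ref{sec:spin} treats spinning. Section~\ref{sec:trefoil} computes with the trefoil group and illustrates the method in the case $n=4$, $k=3$. Section~\ref{sec:proof} assembles the proof.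

\section{Tori bound the category from below}\label{sec:lower}

\begin{lemma}\label{lem:lower}
Let $X$ be a connected manifold or CW complex and $f:T^d\to X$ a $\pi_1$-injective map. Then $\operatorname{cat}X\ge d$.
\end{lemma}

\begin{proof}
Let $q:X_G\to X$ be the connected cover with $\pi_1(X_G)=G=f_*\pi_1(T^d)\cong\mathbb Z^d$. Then $f$ lifts to a map $\tilde f:T^d\to X_G$ which is an isomorphism on $\pi_1$. Since $H^1(\,\cdot\,;\mathbb Q)=\operatorname{Hom}(\pi_1,\mathbb Q)$, the map $\tilde f^*:H^1(X_G;\mathbb Q)\to H^1(T^d;\mathbb Q)$ is an isomorphism. Hence some product of $d$ classes in $H^1(X_G;\mathbb Q)$ pulls back to a generator of $H^d(T^d;\mathbb Q)$, and $\operatorname{cat}X_G\ge d$ by the cup-length estimate.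

It remains to see that $\operatorname{cat}X_G\le\operatorname{cat}X$. Let $U\subset X$ be open and contractible in $X$ to a point $y$. By the covering homotopy property the contraction, precomposed with $q^{-1}(U)\to U$, lifts to a homotopy in $X_G$ from the inclusion $q^{-1}(U)\to X_G$ to a map into the discrete set $q^{-1}(y)$. This map is locally constant. Moving the points of $q^{-1}(y)$ along chosen paths in $X_G$ to one of them, we contract $q^{-1}(U)$ in $X_G$ to a point. Applying this to each member of a cover of $X$ gives the inequality.
\end{proof}

\section{Exteriors and branched covers}\label{sec:prelim}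

Our induction produces smooth manifolds that are homeomorphic, but perhaps not diffeomorphic, to a sphere, and it is convenient to stay in the smooth category. A \emph{smooth knot} is a pair $(\Sigma^n,K)$, $n\ge3$, where $\Sigma$ is a closed smooth manifold homeomorphic to $S^n$ and $K\subset\Sigma$ is a smooth submanifold diffeomorphic to $S^{n-2}$. Forgetting the smooth structure, it is a locally flat knot in $S^n$.

The normal bundle of $K$ is an oriented plane bundle whose Euler class is restricted from $H^2(\Sigma)=0$, so it is trivial. Fix a tubular neighborhood $\nu(K)\cong K\times D^2$, using the Seifert framing if $n=3$, and let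
\[
X(K)=\Sigma\setminus\operatorname{int}\nu(K)\simeq\Sigma\setminus K
\]
be the \emph{exterior}. By Alexander duality $X(K)$ is a homology circle, with $H_1$ generated by the \emph{meridian} $\mu=\{pt\}\times\partial D^2$. Let $\varepsilon:\pi_1(X(K))\to\mathbb Z$ be the abelianization, $\varepsilon(\mu)=1$.

Writing $K$ as a union of two $(n-2)$-discs, we see that gluing in $K\times D^2$ amounts to attaching a $2$-handle along the meridian and then an $n$-handle. The latter does not affect $\pi_1$, because $n\ge3$. In particular
\begin{equation}\label{eq:normalgen}
\pi_1(X(K))/\langle\langle\mu\rangle\rangle=\pi_1(\Sigma)=1 .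
\end{equation}

For $r\ge2$ let $X_r\to X(K)$ be the $r$-fold cyclic cover. The homomorphism $\pi_1(K\times\partial D^2)\to\mathbb Z/r$ is trivial on $\pi_1(K)$, which is trivial for $n\ge4$ and is generated by the null-homologous longitude for $n=3$; it sends $\mu$ to $1$. So $\partial X_r\cong K\times S^1$, covering $K\times\partial D^2$ by $\mathrm{id}\times(z\mapsto z^r)$. The $r$-fold cyclic \emph{branched cover} is the closed smooth manifold
\[
M_r(K)=X_r\cup K\times D^2 .
\]
Let $\tau$ be its deck transformation, chosen to be rotation by $2\pi/r$ on the $D^2$-factor of $K\times D^2$. It is smooth of order $r$, it fixes $K\times0$ pointwise, and $\langle\tau\rangle\cong\mathbb Z/r$ acts freely on $X_r$ with quotient $X(K)$. Again $K\times D^2$ is a $2$-handle, now attached along the lift of $\mu^r$, and an $n$-handle. Hence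
\begin{equation}\label{eq:branched}
\pi_1(M_r(K))=\varepsilon^{-1}(r\mathbb Z)/\langle\langle\mu^r\rangle\rangle ,
\end{equation}
the normal closure being taken in $\varepsilon^{-1}(r\mathbb Z)$.

\section{Spinning and the upper bound}\label{sec:spin}

Let $(\Sigma^n,K)$ be a smooth knot and $p\ge1$. Remove from $(\Sigma,K)$ a small open standard ball pair centered at a point of $K$, leaving $(D,D_0)$. Here $D$ is homeomorphic to $D^n$ by the generalized Schoenflies theorem, $D_0\cong D^{n-2}$, and $(\partial D,\partial D_0)$ is the standard pair $(S^{n-1},S^{n-3})$, which has a product collar in $(D,D_0)$. The \emph{$p$-spin} of $K$ is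
\[
\partial(D_0\times D^{p+1})=D_0\times S^p\cup\partial D_0\times D^{p+1}\ \subset\ \partial(D\times D^{p+1})\cong S^{n+p},
\]
an $(n+p-2)$-sphere, locally flat because of the product collar. For a smooth knot in the standard $S^3$ it is smooth in the standard $S^{3+p}$ after rounding corners.

Let $X_D=D\setminus(\text{open tube of }D_0)$ and $A=X_D\cap\partial D\cong S^1\times D^{n-2}$, whose circle factor is a meridian. The inclusion $X_D\to\Sigma\setminus K$ is a homotopy equivalence. Indeed $X_D\simeq D\setminus D_0$; and the removed ball pair is the cone on $(S^{n-1},S^{n-3})$ with cone point on $K$, so the removed open ball minus $K$ is an open collar $(S^{n-1}\setminus S^{n-3})\times(0,1)$.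

\begin{lemma}\label{lem:spin}
The complement of the $p$-spin of $K$ is homotopy equivalent to
\[
X^{(p)}=X_D\times S^p\cup A\times D^{p+1}\ \subset\ X_D\times D^{p+1}.
\]
The projection $X^{(p)}\to X_D$ is a retraction onto $X_D\times pt$ for $pt\in S^p$, and the inclusion $X_D\times pt\to X^{(p)}$ is an isomorphism on $\pi_1$ taking meridians to meridians.
\end{lemma}

\begin{proof}
The complement is $(D\setminus D_0)\times S^p\cup(\partial D\setminus\partial D_0)\times D^{p+1}$. Pushing radially out of the tube is a deformation retraction of the pair $(D\setminus D_0,\partial D\setminus\partial D_0)$ to $(X_D,A)$. Taking the product with the identity of $D^{p+1}$ and restricting gives the first claim; the second is evident. For $\pi_1$ use van Kampen's theorem. If $p\ge2$, then $\pi_1(A\times S^p)\to\pi_1(A\times D^{p+1})$ is an isomorphism, so attaching $A\times D^{p+1}$ does not change $\pi_1(X_D\times S^p)=\pi_1(X_D)$. If $p=1$, then $\pi_1(X_D\times S^1)=\pi_1(X_D)\times\mathbb Z$, and attaching $A\times D^2$ kills precisely the factor $\mathbb Z$. A meridian of $D_0$ is also a meridian of the spin.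
\end{proof}

The next lemma is the upper bound. A dimension count would bound the category of a $p$-spin complement only by a number growing with $p$. The point is that the sphere factor $S^p$ bounds a disc over every point of $A$, so it costs no additional open sets.

\begin{lemma}\label{lem:upper}
Let $(\Sigma^{k+1},K)$ be a smooth knot, $k\ge2$. Then the complements of $K$ and of all its $p$-spins, $p\ge1$, have category at most $k$.
\end{lemma}

\begin{proof}
After rounding corners, $X_D$ is a compact connected smooth $(k+1)$-manifold, and $A$ is a codimension-$0$ submanifold of $\partial X_D$ with $A\ne\partial X_D$. Triangulate $\partial X_D$ smoothly with $A$ a subcomplex, and extend to a smooth triangulation of $X_D$.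

\emph{Collapsing rel $A$.} Choose a top simplex $s_0$ with a $k$-face $\tau_0\subset\partial X_D$, $\tau_0\not\subset A$. Since $X_D$ is a connected manifold, any two top simplices are joined by a chain in which neighbors share a $k$-face. So we can order the top simplices $s_0,s_1,\dots$ such that each $s_j$, $j\ge1$, shares an interior $k$-face $\tau_j$ with an earlier one. An interior $k$-face lies in exactly two top simplices, and $s_j$ is the later of the two containing $\tau_j$; hence the $\tau_j$ are distinct, and $\tau_j$ is a free face of $s_j$ once the earlier top simplices have been removed. Collapse $s_0$ through $\tau_0$, then $s_1$ through $\tau_1$, and so on. No simplex of $A$ is removed. The result is a strong deformation retraction of $X_D$ onto a connected subcomplex $Y\supset A$ with $\dim Y\le k$. Hence $\operatorname{cat}(\Sigma\setminus K)=\operatorname{cat}X_D\le k$. Moreover, since the deformation is rel $A$,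
\[
X^{(p)}\simeq Z:=Y\times S^p\cup A\times D^{p+1}\subset Y\times D^{p+1}.
\]

\emph{Covering $Z$.} Let $\rho:Z\to Y$ be the projection, and let $Y'\supset A'$ be the first barycentric subdivisions of $Y$ and $A$. For a simplex $\sigma$ of $Y$ let $st(b_\sigma)$ be the open star in $Y'$ of its barycenter $b_\sigma$, and let $W_\sigma=\rho^{-1}(st(b_\sigma))$, an open subset of $Z$. The sets $W_\sigma$ cover $Z$. For distinct $\sigma$ of the same dimension they are disjoint, because the vertices of a simplex of $Y'$ are barycenters of simplices of distinct dimensions. Let $h_t$ be the straight-line contraction of $st(b_\sigma)$ to $b_\sigma$.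

If $\sigma\not\subset A$, then $st(b_\sigma)\cap A=\emptyset$: an open simplex of $Y'$ meeting $A$ belongs to $A'$, and if $b_\sigma$ is one of its vertices, then $b_\sigma\in A$ and so $\sigma\subset A$. Thus $W_\sigma=st(b_\sigma)\times S^p$, and $h_t\times\mathrm{id}$ deforms it to $b_\sigma\times S^p$. A path in $Y$ from $b_\sigma$ to a point $a\in A$ moves this sphere to $a\times S^p$, which contracts in $a\times D^{p+1}$.

If $\sigma\subset A$, then $st(b_\sigma)\cap A$ is the open star of $b_\sigma$ in $A'$, and $h_t$ preserves it. So $h_t\times\mathrm{id}$ deforms $W_\sigma$ within $Z$ into $b_\sigma\times D^{p+1}$, which is contractible.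

Since $Z$ is path connected, the disjoint union $U_i=\bigsqcup_{\dim\sigma=i}W_\sigma$ is open and contractible in $Z$ to a single point. The $k+1$ sets $U_0,\dots,U_k$ cover $Z$, so $\operatorname{cat}Z\le k$.
\end{proof}

\begin{corollary}\label{cor:exact}
If $(\Sigma^{k+1},K)$ is a smooth knot, $k\ge2$, with a $\pi_1$-injective map $T^k\to\Sigma\setminus K$, then the complements of $K$ and of all its $p$-spins have category exactly $k$.
\end{corollary}

\begin{proof}
Lemma~\ref{lem:upper} gives the upper bound. As $\Sigma\setminus K\simeq X_D$ and $X_D\to X^{(p)}$ is $\pi_1$-injective, all these complements receive a $\pi_1$-injective $T^k$, and Lemma~\ref{lem:lower} gives the lower bound.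
\end{proof}

\section{The trefoil, and the first case}\label{sec:trefoil}

\subsection{The trefoil group}

The trefoil has group $B=\langle a,b\mid aba=bab\rangle$, with $a$ a meridian and $\varepsilon(a)=\varepsilon(b)=1$. Put $L=[B,B]=\ker\varepsilon$ and
\[
x_i=a^i(ba^{-1})a^{-i}\quad(i\in\mathbb Z),\qquad x=x_0,\quad y=x_1 .
\]
Substituting $b=xa$ in $aba=bab$ gives $axa^2=xa^2xa$, that is, $x_1=x_0x_2$. Hence $L$ is generated by the $x_i$ with defining relations $x_{i+1}=x_ix_{i+2}$, $i\in\mathbb Z$. These express every $x_i$ through $x$ and $y$, so $L$ is free on $x,y$. With $\varphi(g)=aga^{-1}$ we have $B=L\rtimes_\varphi\langle a\rangle$, where $\varphi(x_i)=x_{i+1}$; in particular $\varphi(x)=y$ and $\varphi(y)=x_2=x^{-1}y$.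

The element $\Delta=aba=bab$ satisfies $a\Delta=a\,bab=\Delta b$ and $b\Delta=b\,aba=\Delta a$. So
\[
w=\Delta^2=aba\cdot bab=(ab)^3
\]
is central, and $\varepsilon(w)=6$. Let us write $w$ in terms of $L$ and $a$. As $ab=axa=x_1a^2$, we get $w=(x_1a^2)^3=x_1x_3x_5\,a^6$. By the relations, $x_1x_3=x_2$, $x_5=x_3^{-1}x_4$ and $x_4=x_2^{-1}x_3$, with $x_2=x^{-1}y$ and $x_3=x_1^{-1}x_2=y^{-1}x^{-1}y$. Since $x_2x_3^{-1}=x_1=y$,
\[
x_1x_3x_5=(x_2x_3^{-1})(x_2^{-1}x_3)=y\cdot y^{-1}xy^{-1}x^{-1}y=xy^{-1}x^{-1}y .
\]
Putting
\[
z=y^{-1}xyx^{-1}\in L
\]
we have $w=z^{-1}a^6$. Since $w$ and $a^6$ commute with $a$, so does $z$; thus $\varphi(z)=z$ and $w=a^6z^{-1}$. Since $w$ is central, $a^6=wz$ acts on $L$ as conjugation by $z$: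
\begin{equation}\label{eq:phi6}
\varphi^6(g)=zgz^{-1}\qquad(g\in L).
\end{equation}

\begin{lemma}\label{lem:trefoil}
\begin{enumerate}
\item[(i)] The subgroup $\langle a,w\rangle$ of $B$ is isomorphic to $\mathbb Z^2$.
\item[(ii)] The group $H:=\varepsilon^{-1}(6\mathbb Z)/\langle\langle a^6\rangle\rangle$ is $\langle x,y\mid[x,y]\text{ central}\rangle$, the integral Heisenberg group, and $\varphi$ induces an automorphism of $H$. In $H$ the element $z$ is central, $x$ and $z$ generate a subgroup $\mathbb Z^2$, and all $\varphi^i(x)$ have infinite order.
\end{enumerate}
\end{lemma}

\begin{proof}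
(i) The elements commute. If $a^iw^j=1$, then $a^{i+6j}z^{-j}=1$, so $i+6j=0$ and $z^{-j}=1$. As $z$ is a nontrivial element of a free group, $j=0$ and hence $i=0$.

(ii) We have $\varepsilon^{-1}(6\mathbb Z)=L\rtimes\langle a^6\rangle$. By \eqref{eq:phi6}, killing $a^6$ imposes on $L$ exactly the relations $zgz^{-1}=g$, so $H=\langle x,y\mid z\text{ central}\rangle$. Since $yzy^{-1}=xyx^{-1}y^{-1}=[x,y]$, the element $z$ is central if and only if $[x,y]$ is, and then $z=[x,y]$. Conjugation by $a$ preserves $\varepsilon^{-1}(6\mathbb Z)$ and fixes $a^6$, so $\varphi$ induces an automorphism of $H$. Finally let $E_{ij}$ be the elementary $3\times3$ matrices. The assignment $x\mapsto I+E_{12}$, $y\mapsto I+E_{23}$ defines a homomorphism from $H$ to the unipotent upper triangular integer matrices, with $z=[x,y]\mapsto I+E_{13}$. Then $x^iz^j\mapsto I+iE_{12}+jE_{13}$, so $x$ and $z$ generate $\mathbb Z^2$. In particular $x$ has infinite order, and so do its images under automorphisms.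
\end{proof}

By \eqref{eq:branched}, $H$ is the fundamental group of the $6$-fold branched cover of the trefoil, and of every smooth knot with group $B$ and meridian $a$.

\subsection{The case $n=4$, $k=3$}\label{sec:first}

The smallest case of the conjecture asks for a $2$-knot in $S^4$ with complement of category $3$. We use it to illustrate the general construction. Let $M=M_6(\text{trefoil})$, with deck transformation $\tau$ and a point $*$ on the branch set, so that $\tau(*)=*$. Form the mapping torus $N^4=M\times\mathbb R/(m,s)\sim(\tau m,s+1)$ and the circle $t\subset N$ traced out by $*$. In Section~\ref{sec:mapping} we show that surgery on $t$ turns $N$ into a topological $S^4$ in which the dual $2$-sphere is a knot with complement $N\setminus t$. By Corollary~\ref{cor:exact} this complement has category exactly $3$ once we find a $\mathbb Z^3$ in $\pi_1(N\setminus t)$.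

As $t$ has codimension $3$, $\pi_1(N\setminus t)=\pi_1(N)$, and since $\tau$ fixes $*$ this is $\pi_1(M,*)\rtimes\mathbb Z=H\rtimes\mathbb Z$. The factor $\mathbb Z$ is generated by the class of $t$, which we also call $t$ and which, suitably oriented, acts on $H$ by $\tau_*$. To identify $\tau_*$, let $\alpha$ be a radius, from $*$ to a point $u$ on the boundary of the normal disc of the branch set at $*$, and let $\tilde\mu$ be the arc of that boundary circle from $u$ to $\tau u$; it is the lift of the meridian $\mu=a$. A loop $\gamma$ in $X_6$ at $u$ covering $g\in\pi_1(X)$, where $X$ is the exterior of the trefoil, represents the loop $\alpha\gamma\alpha^{-1}$ at $*$. As $\tau\alpha\simeq\alpha\tilde\mu$ inside the disc, the image loop is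
\[
\tau\alpha\cdot\tau\gamma\cdot(\tau\alpha)^{-1}\simeq\alpha\,(\tilde\mu\cdot\tau\gamma\cdot\tilde\mu^{-1})\,\alpha^{-1},
\]
and $\tilde\mu\cdot\tau\gamma\cdot\tilde\mu^{-1}$ covers $\mu g\mu^{-1}$. So $\tau_*$ is the automorphism $\varphi$ of $H$, and $\pi_1(N\setminus t)\cong H\rtimes_\varphi\langle t\rangle$. By \eqref{eq:phi6}, $t^6$ acts on $H$ as conjugation by the central element $z$, that is, trivially. So $x$, $z$, $t^6$ commute, and $x^iz^jt^{6m}=1$ forces $m=0$ and then $i=j=0$. Thus
\[
\langle x,z,t^6\rangle\cong\mathbb Z^3\subset\pi_1(N\setminus t).
\]
Two directions come from the branched cover. The third exists because the monodromy has finite order.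

Two features of this example guide the general construction. First, the torus $\langle a,w\rangle$ in the complement of the trefoil was of no use, because it does not survive in $M$: its intersection $\langle a^6,w\rangle$ with $\varepsilon^{-1}(6\mathbb Z)$ maps onto the cyclic group $\langle z\rangle$. The torus $\langle x,z\rangle$ was found in the branched cover directly. To repeat the argument in higher dimensions we need a way to produce tori in branched covers, and that is the task of Section~\ref{sec:satellite}. Second, the $6$-fold cover was used because $\varphi^6$ is conjugation by $z$, which makes $H$ large. In the $2$-fold cover, for example, the relations $\varphi^2(x)=x$ and $\varphi^2(y)=y$ read $x^{-1}y=x$ and $y^{-1}x^{-1}y=y$, so $y=x^2$, $x^{-1}=y$, and the group is only $\mathbb Z/3$.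

\section{From branched covers to knots one dimension higher}\label{sec:mapping}

\begin{lemma}\label{lem:suspend}
Let $(\Sigma^n,K)$, $n\ge3$, be a smooth knot and $r\ge2$. Suppose there is a $\pi_1$-injective map $g:T^{n-1}\to M=M_r(K)$. Then there are a smooth knot $(\Sigma_+^{n+1},K_+)$ and a $\pi_1$-injective map $T^n\to\Sigma_+\setminus K_+$.
\end{lemma}

\begin{proof}
\emph{Construction.} Let $N=M\times\mathbb R/(m,s)\sim(\tau m,s+1)$. For a $\tau$-invariant subset $P\subset M$ write $P\times_\tau\mathbb R\subset N$ for its mapping torus, and likewise for the rotation by $2\pi/r$ on $D^2$. The decomposition $M=X_r\cup K\times D^2$ gives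
\[
N=E\cup(K\times V),\qquad E=X_r\times_\tau\mathbb R,\qquad V=D^2\times_\tau\mathbb R ,
\]
glued along $K\times\partial V$. Here $V$ is the mapping torus of a rotation, hence a solid torus, with core $0\times_\tau\mathbb R$. Fix $k_0\in K$, let $*=(k_0,0)\in M$, and let $t=\{*\}\times_\tau\mathbb R$. Write $K=D_+\cup D_-$ as a union of two $(n-2)$-discs meeting along their common boundary, with $k_0\in\operatorname{int}D_+$. After rounding corners, $\nu(t)=D_+\times V\cong D^n\times S^1$ is a tubular neighborhood of $t$. Put
\[
N_0=N\setminus\operatorname{int}\nu(t)=E\cup_{D_-\times\partial V}(D_-\times V)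
\]
and do surgery on $t$: using the trivialization $\partial\nu(t)\cong S^{n-1}\times S^1$ coming from some $\nu(t)\cong D^n\times S^1$, let
\[
\Sigma_+=N_0\cup_{S^{n-1}\times S^1}(S^{n-1}\times D^2),\qquad K_+=S^{n-1}\times0 .
\]
Then $\Sigma_+\setminus K_+$ and $N\setminus t$ are both $N_0$ with an open collar attached, so $\Sigma_+\setminus K_+\cong N\setminus t$.

\emph{$E$ is a circle bundle over $X(K)$.} To compute the homology and fundamental group of $\Sigma_+$ without knowing those of $X_r$, we use a second fibration of $E$. Translation by $u$ in the $\mathbb R$-coordinate acts on $E$. It can fix $(m,s)$ only if $u$ is an integer, and in that case $(m,s+u)\sim(\tau^{-u}m,s)$. Since $\langle\tau\rangle\cong\mathbb Z/r$ acts freely on $X_r$, translation by $u$ is the identity if $u\in r\mathbb Z$ and has no fixed point otherwise. So $\mathbb R/r\mathbb Z$ acts freely on $E$, and $E$ is a principal circle bundle over $X_r/\tau=X(K)$. For $k\in K$ the torus $k\times\partial V\subset E$ is the restriction of this bundle to the meridian $\mu_k=k\times\partial D^2\subset\partial X(K)$.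

\emph{Homology of $N_0$.} Fix $k\in\partial D_+=\partial D_-$. The homology Gysin sequence of an oriented circle bundle,
\[
\cdots\to H_{i+1}(\text{base})\to H_{i-1}(\text{base})\to H_i(\text{total})\to H_i(\text{base})\to H_{i-2}(\text{base})\to\cdots,
\]
is natural for restriction to subspaces of the base. As $H_*(\mu_k)\to H_*(X(K))$ is an isomorphism, the five lemma shows that $H_*(k\times\partial V)\to H_*(E)$ is an isomorphism. Because $D_-$ is contractible, $D_-\times V$ deformation retracts to $D_-\times\partial V\cup k\times V$. Hence
\begin{equation}\label{eq:N0}
N_0\simeq E\cup_{k\times\partial V}(k\times V),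
\end{equation}
and by excision $H_*(N_0,k\times V)\cong H_*(E,k\times\partial V)=0$. So $N_0$ is a homology circle, with $H_1$ generated by the core of $k\times V$.

\emph{$\Sigma_+$ is a homology sphere.} Gluing in $S^{n-1}\times D^2$ means attaching a $2$-handle along a generator of $\pi_1(\partial\nu(t))=\pi_1(S^{n-1}\times S^1)=\mathbb Z$ and then an $(n+1)$-handle. The circle $k\times\mathrm{core}(V)$ lies in $\partial D_+\times V\subset\partial\nu(t)$ and is homotopic to $t$ in $\nu(t)$. As $n\ge3$, $\pi_1(\partial\nu(t))\to\pi_1(\nu(t))$ is an isomorphism, so the attaching circle is freely homotopic in $\partial\nu(t)$, up to orientation, to $k\times\mathrm{core}(V)$. Thus the $2$-handle kills $H_1(N_0)=\mathbb Z$ and creates no $H_2$. The result has the homology of a point, and the $(n+1)$-handle closes it up to a manifold with the homology of $S^{n+1}$.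

\emph{$\Sigma_+$ is simply connected.} By \eqref{eq:N0} and van Kampen's theorem, and because the core generates $\pi_1(V)$,
\[
\pi_1(\Sigma_+)=\bigl(\pi_1(E)*_{\pi_1(\partial V)}\pi_1(V)\bigr)/\langle\langle\mathrm{core}\rangle\rangle=\pi_1(E)/\langle\langle\operatorname{im}\pi_1(\partial V)\rangle\rangle .
\]
The image of $\pi_1(\partial V)$ contains the class of the circle fiber of $E\to X(K)$ and maps onto $\langle\mu\rangle$. From the exact sequence $\pi_1(\text{fiber})\to\pi_1(E)\to\pi_1(X(K))\to1$ and \eqref{eq:normalgen} we get
\[
\pi_1(\Sigma_+)=\pi_1(X(K))/\langle\langle\mu\rangle\rangle=1 .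
\]

So $\Sigma_+$ is a smooth homotopy sphere of dimension $n+1\ge4$, hence homeomorphic to $S^{n+1}$ (Freedman in dimension $4$; Smale, Stallings, Newman in dimensions $\ge5$), and $(\Sigma_+,K_+)$ is a smooth knot.

\emph{The torus.} As $\dim T^{n-1}<n=\dim M$, we may assume that $g$ misses $*$, and $\pi_1(M\setminus *)=\pi_1(M)$ because $n\ge3$. So $g:T^{n-1}\to M\setminus *$ is $\pi_1$-injective. Since $\tau^r=\mathrm{id}$, the $r$-fold cyclic cover of $N\setminus t$ given by the projection $N\to\mathbb R/\mathbb Z$ is $(M\setminus *)\times S^1$. Therefore the composite
\[
T^n=T^{n-1}\times S^1\xrightarrow{\ g\times\mathrm{id}\ }(M\setminus *)\times S^1\longrightarrow N\setminus t\cong\Sigma_+\setminus K_+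
\]
is $\pi_1$-injective.
\end{proof}

\section{From complements to branched covers}\label{sec:satellite}

Lemma~\ref{lem:suspend} takes a torus in a branched cover and returns a torus in a complement. To iterate it we must pass from complements back to branched covers without changing the dimension. The danger is the relation $\mu^r=1$ in the branched cover. We avoid it by hiding the given exterior $X(K)$ inside a larger one, so that the meridian of $K$ becomes a loop $c$ with two properties: $c$ is null-homologous, so that $X(K)$ lifts to the cyclic cover unchanged; and the lifts of $c$ still have infinite order after branching.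

\begin{lemma}\label{lem:satellite}
Let $n\ge4$ and let $(\Sigma^n,K)$ be a smooth knot with a $\pi_1$-injective map $T^{n-1}\to\Sigma\setminus K$. Then there is a smooth knot $(\hat\Sigma^n,\hat K)$ with a $\pi_1$-injective map $T^{n-1}\to M_6(\hat K)$.
\end{lemma}

\begin{proof}
\emph{Pattern.} Let $J\subset S^n$ be the $(n-3)$-spin of the trefoil, a smooth knot. By Lemma~\ref{lem:spin}, $\pi_1(X(J))=B$ with meridian $a$, and so $\pi_1(M_6(J))=H$ by \eqref{eq:branched} and Lemma~\ref{lem:trefoil}. Let $c\subset\operatorname{int}X(J)$ be a smooth embedded circle representing $x=ba^{-1}\in[B,B]$.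

\emph{Satellite.} Since $n\ge4$, any two smooth embedded circles in $S^n$ are isotopic. So $c$ is isotopic in $S^n$ to the standard circle $S^1\times0$ in
\[
S^n=\partial(D^2\times D^{n-1})=S^1\times D^{n-1}\cup D^2\times S^{n-2} .
\]
Transporting this decomposition by an ambient isotopy and shrinking the $D^{n-1}$-factor, we get a tubular neighborhood $\nu(c)\cong c\times D^{n-1}$ inside $X(J)$ and a diffeomorphism $S^n\setminus\operatorname{int}\nu(c)\cong D^2\times S^{n-2}$ which on the boundary identifies $c\times S^{n-2}$ with $\partial D^2\times S^{n-2}$ as products. Form
\[
\hat\Sigma=(S^n\setminus\operatorname{int}\nu(c))\cup_{c\times S^{n-2}=\mu\times K}X(K),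
\]
gluing $c$ to the meridian $\mu$ of $K$ and $S^{n-2}$ to $K$. In effect, this fills $X(K)$ by $D^2\times K$ with $\partial D^2=\mu$, so $\hat\Sigma\cong\Sigma$. The sphere $J$ lies in $S^n\setminus\nu(c)$; let $\hat K=J\subset\hat\Sigma$. This is a smooth knot with
\[
X(\hat K)=(X(J)\setminus\operatorname{int}\nu(c))\cup_{c\times S^{n-2}}X(K) .
\]

\emph{The cyclic cover.} Removing $\nu(c)$ does not change the fundamental group $B$ of $X(J)$, because $c$ has codimension $n-1\ge3$. The abelianization $\hat\varepsilon$ of $\pi_1(X(\hat K))$ takes the value $1$ on the meridian of $\hat K$, which is that of $J$; so on $\pi_1(X(J)\setminus\nu(c))=B$ it restricts to $\varepsilon$. As $c\in[B,B]$, the group $H_1(X(K))=\langle\mu\rangle=\langle c\rangle$ maps to $0$ in $H_1(X(\hat K))$. Hence the $6$-fold cyclic cover is trivial over $X(K)$, the circle $c$ has six closed lifts $c_1,\dots,c_6$ in $M_6(J)$, and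
\[
M_6(\hat K)=\Bigl(M_6(J)\setminus\bigcup_{i=1}^6\operatorname{int}\nu(c_i)\Bigr)\cup\bigsqcup_{i=1}^6X(K)_i ,
\]
where $X(K)_i$ is a copy of $X(K)$ glued along $c_i\times S^{n-2}$, its meridian $\mu_i$ being identified with $c_i$.

\emph{Injectivity.} Again by codimension, removing the $\nu(c_i)$ does not change $\pi_1(M_6(J))=H$. One of the lifts $c_i$ represents, up to conjugacy, the element $x\in H$, which has infinite order by Lemma~\ref{lem:trefoil}. The deck transformations are homeomorphisms of $M_6(J)$ that permute the lifts transitively, so every $c_i$ represents an element of infinite order in $H$. Each $\mu_i$ has infinite order in $\pi_1(X(K)_i)$, since it does in $H_1$. As $n\ge4$, $\pi_1(c_i\times S^{n-2})=\mathbb Z$. So van Kampen's theorem expresses $\pi_1(M_6(\hat K))$ as an iterated amalgamated free product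
\[
\bigl(\cdots(H*_{c_1=\mu_1}\pi_1X(K)_1)*\cdots\bigr)*_{c_6=\mu_6}\pi_1X(K)_6 .
\]
At each stage both factors embed in the amalgam; in particular $H$ embeds in the group built so far, so the next $c_i$ still has infinite order there. Hence all factors embed, and the composite $T^{n-1}\to X(K)_1\subset M_6(\hat K)$ of the given map (up to homotopy) with the inclusion is $\pi_1$-injective.
\end{proof}

\begin{remark}
The infinite order of the $c_i$ in $\pi_1(M_6(J))$ is essential. With $M_2(J)$ in place of $M_6(J)$ these classes would have order $3$ (Section~\ref{sec:first}), and the gluing would impose $\mu_i^3=1$. The hypothesis $n\ge4$ is used to unknot $c$, to remove $\nu(c)$ and the $\nu(c_i)$ without changing fundamental groups, and to have $\pi_1(c_i\times S^{n-2})=\mathbb Z$. We do not need the lemma for $n=3$, since the group $H$ of the $6$-fold branched cover of the trefoil already contains the required $\mathbb Z^2$.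
\end{remark}

\section{Proof of the theorem}\label{sec:proof}

\begin{proposition}\label{prop:tori}
For every $n\ge3$ there is a smooth knot $(\Sigma^n,K_n)$ with a $\pi_1$-injective map $T^{n-1}\to\Sigma^n\setminus K_n$.
\end{proposition}

\begin{proof}
For $n=3$ let $K_3\subset S^3$ be the trefoil. Its group contains a $\mathbb Z^2$ by Lemma~\ref{lem:trefoil}(i), and two commuting elements define a map from $T^2$.

For $n=4$, the group $\pi_1(M_6(K_3))=H$ contains $\langle x,z\rangle\cong\mathbb Z^2$ by Lemma~\ref{lem:trefoil}(ii), so there is a $\pi_1$-injective map $T^2\to M_6(K_3)$. Lemma~\ref{lem:suspend}, applied to $K_3$ with $r=6$, gives $K_4$.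

If $n\ge4$ and $K_n$ has been found, Lemma~\ref{lem:satellite} gives a smooth knot $(\hat\Sigma^n,\hat K)$ and a $\pi_1$-injective map $T^{n-1}\to M_6(\hat K)$, and Lemma~\ref{lem:suspend} with $r=6$ gives $K_{n+1}$.
\end{proof}

Given $n\ge4$ and $3\le k\le n-1$, take the knot $(\Sigma^{k+1},K_{k+1})$ itself if $n=k+1$, and its $(n-k-1)$-spin if $n>k+1$. This is a locally flat knot in $S^n$, and by Corollary~\ref{cor:exact} its complement has category exactly $k$. This proves the conjecture. The full theorem needs two additions: infinitely many groups, and the upper bound $n-1$ for arbitrary locally flat knots.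

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $2\le k\le n-1$, let $(\Sigma^{k+1},K_{k+1})$ be as in Proposition~\ref{prop:tori}, and let $\Lambda\subset S^{k+1}$ be the trefoil if $k=2$ and its $(k-2)$-spin if $k\ge3$. By Lemma~\ref{lem:spin}, $\Lambda$ has group $B$. For $j\ge0$ consider the connected sum $K^j=K_{k+1}\#\,j\Lambda$, a smooth knot in a $(k+1)$-sphere. Its exterior is the union of the exteriors of the summands glued along copies of $S^1\times D^{k-1}$ (meridian times disc). Since meridians have infinite order, its group is an iterated amalgamated product over $\langle\mu\rangle\cong\mathbb Z$ in which $\pi_1(X(K_{k+1}))$ embeds. So the complement of $K^j$ receives a $\pi_1$-injective $T^k$. By Corollary~\ref{cor:exact}, the complements of $K^j$ and of all its spins have category exactly $k$; use $K^j$ itself if $n=k+1$ and its $(n-k-1)$-spin otherwise. Spinning preserves the group by Lemma~\ref{lem:spin}, so it remains to distinguish the groups of the $K^j$.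

For a smooth knot in a $(k+1)$-sphere, let $X$ be its exterior, $\pi$ its group, and $X_\infty$ the infinite cyclic cover of $X$, so that $\pi_1(X_\infty)=[\pi,\pi]$. Put
\[
\beta=\dim_{\mathbb Q}H_1([\pi,\pi];\mathbb Q)=\dim_{\mathbb Q}H_1(X_\infty;\mathbb Q),
\]
an invariant of $\pi$. All homology below is rational, and $t$ denotes a generator of the deck group of $X_\infty\to X$.

\emph{$\beta$ is finite.} As $X$ is compact, $H_1(X_\infty)$ is finitely generated over $\mathbb Q[t^{\pm1}]$. In the Milnor sequence
\[
H_1(X_\infty)\xrightarrow{\,t-1\,}H_1(X_\infty)\to H_1(X)\to H_0(X_\infty)\xrightarrow{\,t-1\,=\,0\,}H_0(X_\infty)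
\]
the map $H_1(X)\to H_0(X_\infty)$ is a surjection $\mathbb Q\to\mathbb Q$, hence an isomorphism, so $t-1$ is surjective on $H_1(X_\infty)$. A finitely generated module over the principal ideal domain $\mathbb Q[t^{\pm1}]$ on which $t-1$ is surjective has no free summand. So $H_1(X_\infty)$ is torsion, hence finite-dimensional.

\emph{$\beta$ is additive under connected sum.} The infinite cyclic cover of the sum is the union of those of the summands along the lift $\mathbb R\times D^{k-1}$ of $S^1\times D^{k-1}$. This lift is contractible, so the Mayer--Vietoris sequence gives the claim.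

For $\Lambda$ we have $\beta=2$, since $[B,B]=L$ is free of rank $2$. So $\beta$ grows by $2$ with each increment of $j$, and the groups of the $K^j$ are pairwise non-isomorphic.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
The values $2,\dots,n-1$ occur by (a). The value $1$ occurs for the unknot, whose complement is homotopy equivalent to $S^1$. The value $0$ is impossible, because $H_1(S^n\setminus S^{n-2})=\mathbb Z\ne0$. It remains to show that $\operatorname{cat}X\le n-1$ for $X=S^n\setminus K$ and any locally flat knot $K$. If $n=3$, the knot is tame, hence equivalent to a smooth one, and Lemma~\ref{lem:upper} applies with $k=2$.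

Let $n\ge4$. A locally flat knot need not be given smoothly, so instead of triangulating its exterior we use a homotopy-theoretic criterion of Wall \cite[Theorem~E]{wall}: \emph{let $m\ge3$ and let $X$ be a connected space of the homotopy type of a CW complex, with universal cover $\tilde X$. If $H_i(\tilde X)=0$ for $i>m$ and $H^{m+1}(X;\mathcal A)=0$ for every local coefficient system $\mathcal A$, then $X$ is homotopy equivalent to a CW complex of dimension at most $m$.} We apply it with $m=n-1\ge3$ to our $X$, a connected noncompact $n$-manifold, which has the homotopy type of a CW complex.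

The universal cover is a connected noncompact $n$-manifold, so $H_i(\tilde X)=0$ for $i\ge n$. As $X$ is orientable, Poincar\'e duality gives $H^n(X;\mathcal A)\cong H_0^{BM}(X;\mathcal A)$, the homology of locally finite chains. We show that it vanishes by pushing every point off to infinity along a ray.

Let $U_0=S^n$ and, for $i\ge1$, let $U_i$ be the open $1/i$-neighborhood of $K$ in the round metric. Each $U_i$ is connected, since $K$ is connected and $U_i$ is, for $i\ge1$, a union of connected balls centered on $K$. Then $U_i\setminus K$ is connected as well. Indeed, suppose $U_i\setminus K=P\sqcup Q$ with $P,Q$ open and nonempty. By local flatness each point of $K$ has arbitrarily small neighborhoods $W\subset U_i$ with $(W,W\cap K)\cong(\mathbb R^n,\mathbb R^{n-2})$, so that $W\setminus K$ is connected and lies in $P$ or in $Q$. Which of the two it is does not depend on $W$, and it is the same for all points of $W\cap K$. So, assigning the points of $K$ to $P$ or $Q$ accordingly, we separate $U_i$ into two nonempty open sets, a contradiction. Being open in a manifold, $U_i\setminus K$ is path connected.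

Put $C_i=S^n\setminus U_i$. These are compact sets with $C_0=\emptyset$, $C_i\subset\operatorname{int}C_{i+1}$ and $\bigcup C_i=X$. A point $q\in X$ lies in $C_{i+1}\setminus C_i\subset U_i\setminus K$ for exactly one $i\ge0$. Join $q$ within $U_i\setminus K$ to a point of $U_{i+1}\setminus K$, join this within $U_{i+1}\setminus K$ to a point of $U_{i+2}\setminus K$, and so on. The result is a proper ray in $X$ that starts at $q$ and misses $C_i$. Now a locally finite $0$-chain has finitely many points in each $C_j$, and only the rays starting in $C_j$ can meet $C_j$. So the rays from its points, each cut into the successive paths just chosen and with coefficients transported along them, form a locally finite $1$-chain whose boundary is, up to sign, the given $0$-chain. Hence $H_0^{BM}(X;\mathcal A)=0$.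

By Wall's theorem $X$ is homotopy equivalent to a connected CW complex of dimension at most $n-1$, and $\operatorname{cat}X\le n-1$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{ribbon} \emph{Lusternik-Schnirelmann Category Of Ribbon Knot Complement}, \texttt{http://www.ams.org/journals/proc/1992-114-03/\linebreak[0]S0002-9939-1992-1070524-0/\linebreak[0]S0002-9939-1992-1070524-0.pdf}.
\bibitem{wall} Wall, \emph{Finiteness conditions for CW-complexes}, Ann.\ of Math.\ 81 (1965).
\end{thebibliography}

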